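
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Infinite 2-extensions of $\mathbb{Q}$ ramified at two primes\\ congruent to 5 modulo 8}


\begin{abstract}
Let $p_1,p_2\equiv 5\pmod 8$ be distinct primes that are squares modulo each other. It was conjectured that the maximal $2$-extension of $\mathbb{Q}$ unramified outside $\{\infty,p_1,p_2\}$ is infinite if and only if the quartic symbols $\left(\frac{p_1}{p_2}\right)_4$ and $\left(\frac{p_2}{p_1}\right)_4$ are different. We show that the extension is infinite whenever both symbols equal $+1$, so the conjecture is false; the pair $(5,101)$ is a counterexample. The proof applies the Golod--Shafarevich inequality to an open subgroup of index $8$. The generator rank of this subgroup is bounded below with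 Fox derivatives, and the bound becomes strong enough because of a relation between the local relators that expresses the reciprocity law of the Brauer group.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $p_1\ne p_2$ be primes with $p_1\equiv p_2\equiv 5\pmod 8$, and assume that $p_1$ is a quadratic residue modulo $p_2$. By quadratic reciprocity $p_2$ is then a quadratic residue modulo $p_1$. For a prime $p\equiv 1\pmod 4$ and an integer $a$ prime to $p$ that is a square modulo $p$, the rational quartic residue symbol $\left(\frac ap\right)_4\in\{\pm1\}$ is defined by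
\[
\left(\frac ap\right)_4\equiv a^{(p-1)/4}\pmod p .
\]
It equals $+1$ exactly when $a$ is a fourth power modulo $p$.

Let $S=\{\infty,p_1,p_2\}$, and let $\mathbb{Q}_S$ be the maximal $2$-extension of $\mathbb{Q}$ unramified outside $S$. It is the compositum, inside a fixed algebraic closure, of all finite Galois extensions of $2$-power degree unramified at every prime other than $p_1,p_2$; the infinite place may ramify. Put $G=G_{\mathbb{Q},S}=\operatorname{Gal}(\mathbb{Q}_S/\mathbb{Q})$, a pro-$2$ group. Is $G$ finite or infinite?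

The following answer was proposed in \cite{tame}.

\begin{conjecture}
The extension $\mathbb{Q}_S/\mathbb{Q}$ is infinite if and only if $\left(\frac{p_1}{p_2}\right)_4=-\left(\frac{p_2}{p_1}\right)_4$.
\end{conjecture}

The ``if'' direction is known; it follows from improvements of the Golod--Shafarevich bound due to Kuhnt, see \cite{tame}. The ``only if'' direction says that $G$ is finite when the symbols agree. We show that it fails.

Write $K_i$ for the quartic subfield of $\mathbb{Q}(\zeta_{p_i})$. For a pro-$2$ group $\Gamma$ let $d(\Gamma)=\dim H^1(\Gamma,\mathbb{F}_2)$ and $r(\Gamma)=\dim H^2(\Gamma,\mathbb{F}_2)$ be its generator and relation ranks.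

\begin{theorem}\label{thm:main}
Suppose $\left(\frac{p_1}{p_2}\right)_4=\left(\frac{p_2}{p_1}\right)_4=+1$. Then $G_{\mathbb{Q},S}$ is infinite. More precisely, for at least one of the two fields $M=K_1(\sqrt{p_2})$ and $M=K_2(\sqrt{p_1})$ of degree $8$, the group $U=\operatorname{Gal}(\mathbb{Q}_S/M)$ satisfies
\[
d(U)\ge 6,\qquad r(U)\le d(U)+3\le d(U)^2/4 .
\]
Moreover $G_{\mathbb{Q},S}$ is not $2$-adic analytic.
\end{theorem}

\begin{corollary}\label{cor:disproof}
The conjecture is false: for $(p_1,p_2)=(5,101)$ both symbols equal $+1$, and $G_{\mathbb{Q},S}$ is infinite.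
\end{corollary}

\begin{proof}
Both primes are $\equiv5\pmod 8$. Since $101\equiv1\pmod5$, $\left(\frac{101}{5}\right)_4=1$. Since $45^2=2025=20\cdot101+5$, we have $5^{25}\equiv45^{50}\pmod{101}$, so $\left(\frac{5}{101}\right)_4=\left(\frac{45}{101}\right)=\left(\frac{5}{101}\right)=\left(\frac{101}{5}\right)=1$. Now apply Theorem~\ref{thm:main}.
\end{proof}

\begin{corollary}\label{cor:density}
For every prime $p_1\equiv5\pmod8$, the primes $p_2\equiv 5\pmod 8$ for which both symbols are defined and equal to $+1$ have density $1/32$ among all primes; each of them gives a counterexample.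
\end{corollary}

\begin{proof}
Let $p_2\nmid2p_1$. The symbol $\left(\frac{p_2}{p_1}\right)_4$ is defined and equal to $1$ if and only if $p_2$ splits completely in $K_1$. We have $p_2\equiv 1\pmod 4$ and $p_1$ is a fourth power modulo $p_2$ if and only if $p_2$ splits completely in $\mathbb{Q}(i,\sqrt[4]{p_1})$. Given $p_2\equiv1\pmod 4$, it is $\equiv5\pmod8$ if and only if it is inert in $\mathbb{Q}(\sqrt2)$. So we count the primes that split completely in $E=K_1(i,\sqrt[4]{p_1})$ but not in $E(\sqrt2)$.

The polynomial $x^4-p_1$ is Eisenstein at a prime of $\mathbb{Q}(i)$ above $p_1$, so $\mathbb{Q}(i,\sqrt[4]{p_1})/\mathbb{Q}$ is dihedral of degree $8$, with maximal abelian subfield $\mathbb{Q}(i,\sqrt{p_1})$. Its intersection with the cyclic quartic field $K_1$ is abelian, hence contained in $\mathbb{Q}(i,\sqrt{p_1})$, and therefore equal to $\mathbb{Q}(\sqrt{p_1})$. Thus $[E:\mathbb{Q}]=4\cdot 8/2=16$. The group $\operatorname{Gal}(E/\mathbb{Q})$ is a fiber product of $\mathbb{Z}/4$ and the dihedral group of order $8$, so its commutator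 subgroup has order $2$, and its maximal abelian subfield has degree $8$ and is $K_1(i)$. The quadratic subfields of $K_1(i)$ are $\mathbb{Q}(i)$, $\mathbb{Q}(\sqrt{p_1})$ and $\mathbb{Q}(\sqrt{-p_1})$, so $\sqrt2\notin E$ and $[E(\sqrt2):\mathbb{Q}]=32$. By Chebotarev the density is $\frac1{16}-\frac1{32}=\frac1{32}$. The last claim is Theorem~\ref{thm:main}.
\end{proof}

Together with the known direction, Theorem~\ref{thm:main} gives the following.

\begin{corollary}\label{cor:rest}
$G_{\mathbb{Q},S}$ is infinite unless $\left(\frac{p_1}{p_2}\right)_4=\left(\frac{p_2}{p_1}\right)_4=-1$.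
\end{corollary}

Only Corollary~\ref{cor:rest} uses Kuhnt's result. The case in which both symbols are $-1$ is not settled by the argument given here.

\subsection*{What to expect, and why}

We shall see that $G$ has two generators $x_1,x_2$, which generate inertia groups at $p_1,p_2$, and two defining relations, each of which comes from the structure of a tame local Galois group:
\[
r_i=[y_i,x_i]\,x_i^{1-p_i}=1\qquad(i=1,2).
\]
Here $y_i$ is a Frobenius at $p_i$. The Golod--Shafarevich theorem in its simplest form makes a pro-$2$ group with $d\ge 3$ infinite if $r\le d^2/4$. Our group has $d=r=2$ and is far from this. But the inequality improves when the relations are \emph{deep}, that is, congruent to $1$ modulo a high power of the augmentation ideal. The quartic symbols measure depth. Indeed $G^{ab}=\operatorname{Gal}(K_1K_2/\mathbb{Q})\cong(\mathbb{Z}/4)^2$, and $\left(\frac{p_1}{p_2}\right)_4=+1$ means that $p_1$ splits completely in $K_2$. In that case $y_1$ can be chosen trivial in $G^{ab}$, and $[y_1,x_1]$ is a deep commutator. On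 this heuristic the case in which both symbols are $+1$ should be the one most favorable to an infinite group, and this is what happens.

For $G$ itself the depths that we find are not quite enough (Remark~\ref{rem:GS-direct}), so we pass to an open subgroup $U$ belonging to a field $M\subset K_1K_2$ with Galois group $\Delta=\operatorname{Gal}(M/\mathbb{Q})$. If the relations are ignored, $U$ becomes a free group $H$ of rank $|\Delta|+1$. Modulo squares and commutators of $H$, the conjugates of a relation span a cyclic module over $\mathbb{F}_2[\Delta]$, and Fox derivatives identify this module explicitly. If the relation is deep, then the generator of this module has coordinates in a high power of the augmentation ideal of $\mathbb{F}_2[\Delta]$, close to the socle, so the module is small and lowers the rank only a little. The field $K_1$ gives $d=4$ and $r\le5$, one more than the inequality allows (Example~\ref{ex:K1}). The field $K_1(\sqrt{p_2})$, or its mirror image, gives $d\ge6$ and $r\le d+3$, which is just enough. This last step requires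 a fact about the third-order terms of $y_1$ and $y_2$ (Proposition~\ref{prop:alpha}), which we extract from the reciprocity law
\[
\operatorname{inv}_{p_1}+\operatorname{inv}_{p_2}+\operatorname{inv}_\infty=0
\]
and the fact that complex conjugation acts nontrivially on both $K_1$ and $K_2$.

Sections \ref{sec:ranks} and \ref{sec:GS} give the bounds for $d$ and $r$ and the Golod--Shafarevich inequality. Section~\ref{sec:presentation} presents $G$, Section~\ref{sec:fox} sets up the linear algebra, Section~\ref{sec:reciprocity} computes the relators, and Section~\ref{sec:proof} proves Theorem~\ref{thm:main}. Section~\ref{sec:second} gives a second, independent proof for $(5,101)$ over $\mathbb{Q}(\zeta_5)$.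

\subsection*{Conventions}
Cohomology has coefficients $\mathbb{F}_2$. Subgroups of profinite groups are closed, homomorphisms are continuous, and ``generated'' means topologically generated. We write $[f,g]=fgf^{-1}g^{-1}$ and $\Phi(\Gamma)=\Gamma^2[\Gamma,\Gamma]$. For a finitely generated pro-$2$ group $\Gamma$ the number $d(\Gamma)=\dim \Gamma/\Phi(\Gamma)$ is the minimal number of generators. Suppose $\Gamma=F/\mathcal{R}$ with $F$ free pro-$2$ of rank $d(\Gamma)<\infty$ (a minimal presentation). Then transgression gives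
\begin{equation}\label{eq:trans}
H^2(\Gamma)\cong\operatorname{Hom}\bigl(\mathcal{R}/\mathcal{R}^2[\mathcal{R},F],\mathbb{F}_2\bigr),
\end{equation}
because $H^1(\Gamma)\to H^1(F)$ is an isomorphism and $H^2(F)=0$. Elements of $\mathcal{R}$ generate $\mathcal{R}$ as a normal subgroup if and only if they generate $\mathcal{R}/\mathcal{R}^2[\mathcal{R},F]$. These facts are standard.

\section{Generators and relations over a number field}\label{sec:ranks}

Let $K$ be a number field and let $T\neq\emptyset$ be a finite set consisting of all real places of $K$ and some finite places not above $2$. Let $K_T$ be the maximal $2$-extension of $K$ unramified outside $T$, and put $G_T=G_{K,T}=\operatorname{Gal}(K_T/K)$. For a finite place $v$ let $U_v$ be the group of local units and $I_v$ the inertia group. Put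
\[
V_T=\{\alpha\in K^*:\ \alpha\in K_v^{*2}\ (v\in T),\ \ \alpha\in U_vK_v^{*2}\ (v\notin T\text{ finite})\}/K^{*2}.
\]
Since $\mu_2=\mathbb{F}_2$ as Galois modules, $H^2(G_K)=\operatorname{Br}(K)[2]$ and $H^2(G_{K_v})=\operatorname{Br}(K_v)[2]$. The latter has order $2$ if $v$ is finite or real and is trivial if $v$ is complex. Let $\lambda:H^2(G_T)\to\bigoplus_{v\in T}H^2(G_{K_v})=\mathbb{F}_2^{T}$ be the localization map.

\begin{lemma}\label{lem:ranks}
\begin{enumerate}
\item[(a)] $\ker\lambda$ embeds into $\operatorname{Hom}(V_T,\mathbb{F}_2)$.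
\item[(b)] The image of $\lambda$ lies in the hyperplane ``sum $=0$''. Hence $r(G_T)\le|T|-1+\dim V_T$.
\item[(c)] If $K$ is totally complex with $\nu$ complex places, then $d(G_T)=|T|-\nu+\dim V_T$, and hence $r(G_T)\le d(G_T)+\nu-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
For finite $v\notin T$ the map $G_{K_v}\to G_T$ factors through $G_{K_v}/I_v\cong\hat{\mathbb{Z}}$, and $H^2(\hat{\mathbb{Z}})=0$. So for $\xi\in H^2(G_T)$ the inflation $\inf\xi\in\operatorname{Br}(K)[2]$ is locally trivial outside $T$. Since the local invariants of a class in $\operatorname{Br}(K)$ add up to $0$, the first claim of (b) follows. The bound for $r(G_T)$ follows from this and (a).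

\emph{Part} (a). The idea is to measure the failure of a homomorphism defined on a normal subgroup to come from a global character. Let $\xi\in\ker\lambda$. Then $\inf\xi$ is locally trivial everywhere, so $\inf\xi=0$ by the Hasse--Brauer--Noether theorem. Let $N=\ker(G_K\to G_T)$. The five-term exact sequence
\[
H^1(G_K)\to\operatorname{Hom}(N,\mathbb{F}_2)^{G_K}\xrightarrow{\ \mathrm{tg}\ }H^2(G_T)\xrightarrow{\ \inf\ }H^2(G_K)
\]
gives $\xi=\mathrm{tg}(\varphi)$, with $\varphi$ unique modulo restrictions of elements of $H^1(G_K)$.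

Let $v\notin T$ be finite. Then $I_v\subset N$, and $\varphi|_{I_v}$ is $G_{K_v}$-invariant. Since $H^2(G_{K_v}/I_v)=0$, it extends to some $\psi_v\in H^1(G_{K_v})$, which is unique modulo unramified classes. View $\psi_v$ as a character of $K_v^*$ by local class field theory, and let $\theta_v:U_v\to\mathbb{F}_2$ be its restriction. It depends only on $\varphi$, because unramified characters vanish on $U_v$. It kills $U_v\cap K_v^{*2}$. It vanishes for almost all $v$: the open subgroup $\ker\varphi$ of $N$ contains $N\cap G_{K'}$ for some finite $K'/K$, and if $v$ is unramified in $K'$, then $I_v\subset G_{K'}$ and $\varphi|_{I_v}=0$.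

Let $J$ be the idele group of $K$. Let $U^T=\prod_{v\notin T}U_v$, where $U_v=K_v^*$ for complex $v$ and the components at $T$ are $1$. Let $\theta=\sum_v\theta_v$ on $U^T$, with $\theta_v=0$ at complex places; this is a continuous character. For $\alpha\in K^*$ representing an element of $V_T$ write $\alpha=ux^2$ with $u\in U^T$ and $x\in J$, and put $\beta_\xi(\alpha)=\theta(u)$. The choice of $u$ is unique up to $U^T\cap J^2$, which $\theta$ kills, and multiplying $\alpha$ by a square changes only $x$. So $\beta_\xi$ is a well-defined homomorphism on $V_T$ once $\varphi$ is chosen. If $\varphi$ is the restriction of some $\psi\in H^1(G_K)$, then $\theta$ is the restriction to $U^T$ of the idele class character $\psi$, and $\theta(u)=\psi(\alpha x^{-2})=0$. So $\beta_\xi$ depends only on $\xi$, and $\xi\mapsto\beta_\xi$ is a homomorphism $\ker\lambda\to\operatorname{Hom}(V_T,\mathbb{F}_2)$.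

Suppose $\beta_\xi=0$. If $u\in U^T\cap K^*J^2$, say $u=\alpha x^2$, then $\alpha$ represents an element of $V_T$ and $\theta(u)=\beta_\xi(\alpha)=0$. So $\theta$ extends to a character of $U^TK^*J^2$ trivial on $K^*J^2$. It is trivial on $\ker\theta\cdot\prod_{v\in T}K_v^{*2}$, which is open in $J$. Since $J/K^*J^2$ is an $\mathbb{F}_2$-vector space, the character extends to all of it and is continuous, so it gives $\psi\in H^1(G_K)$. Replace $\varphi$ by $\varphi-\psi|_N$, which still satisfies $\mathrm{tg}(\varphi)=\xi$. Now for every finite $v\notin T$ the local extension of $\varphi$ vanishes on $U_v$, so it is unramified and $\varphi$ kills $I_v$; being $G_K$-invariant, $\varphi$ kills all conjugates of $I_v$ as well. If $\varphi\ne0$, the fixed field of $\ker\varphi$ is Galois over $K$ with pro-$2$ group, unramified outside $T$, and of degree $2$ over $K_T$. This contradicts the maximality of $K_T$. So $\varphi=0$ and $\xi=0$.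

\emph{Part} (c). Now all places in $T$ are finite. By class field theory $H^1(G_T)$ is dual to $J/K^*J^2U^T$. Let $\mathcal{U}=\prod_vU_v$, the product over all places. Then $J/K^*J^2\,\mathcal{U}=\mathrm{Cl}(K)/2$, of dimension $h$, say. The kernel of $J/K^*J^2U^T\to J/K^*J^2\,\mathcal{U}$ is
\[
\mathcal{U}K^*J^2/U^TK^*J^2\cong \mathcal{U}J^2\big/\,U^TJ^2\,(K^*\cap \mathcal{U}J^2).
\]
Here $\mathcal{U}J^2/U^TJ^2\cong\prod_{v\in T}U_v/U_v^2$ has dimension $|T|$, because no $v\in T$ lies above $2$. The group $K^*\cap \mathcal{U}J^2$ consists of the $\alpha$ with $(\alpha)=\mathfrak{a}^2$ for some fractional ideal $\mathfrak a$. Modulo $K^{*2}$ it is an extension of $\mathrm{Cl}(K)[2]$ by the units modulo squares, so it has dimension $h+\nu$ (the unit rank is $\nu-1$, and the roots of unity contribute one more). The kernel of its map to $\mathcal{U}J^2/U^TJ^2$ is $V_T$. Therefore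
\[
d(G_T)=h+|T|-(\nu+h-\dim V_T)=|T|-\nu+\dim V_T .
\]
The last claim follows from (b).
\end{proof}

We use (c) for subfields of $\mathbb{Q}_S$. Let $M\subset\mathbb{Q}_S$ be finite Galois over $\mathbb{Q}$ and totally complex, and let $T$ be the set of primes of $M$ above $p_1,p_2$. Then
\begin{equation}\label{eq:subgroup}
\operatorname{Gal}(\mathbb{Q}_S/M)=G_{M,T}.
\end{equation}
Indeed $\mathbb{Q}_S\subset M_T$. Conversely $M_T$ is Galois over $\mathbb{Q}$, because $T$ is stable under $\operatorname{Gal}(M/\mathbb{Q})$; its group is pro-$2$, and it is unramified outside $S$, so $M_T\subset\mathbb{Q}_S$.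

\section{The Golod--Shafarevich inequality}\label{sec:GS}

Let $F$ be free pro-$2$ on $x_1,\dots,x_d$. Its completed group ring is the ring of noncommutative power series $\Lambda=\mathbb{F}_2[[F]]=\mathbb{F}_2\langle\langle X_1,\dots,X_d\rangle\rangle$ with $X_j=x_j-1$. The augmentation ideal $\mathfrak{m}$ consists of the series without constant term, and $\mathfrak{m}^n$ of the series of order at least $n$. Thus $\Lambda=\mathbb{F}_2\oplus\bigoplus_j\Lambda X_j$, and $\mathfrak{m}^n=\bigoplus_j\mathfrak{m}^{n-1}X_j$ for $n\ge1$.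

\begin{lemma}\label{lem:GS}
Let $\Gamma=F/\mathcal{R}$, where $\mathcal{R}$ is the normal closure of $\rho_1,\dots,\rho_r$ with $\rho_i-1\in\mathfrak{m}^{d_i}$, $d_i\ge1$. Put $P(t)=1-dt+\sum_it^{d_i}$. If $P(t_0)\le0$ for some $t_0\in(0,1)$, then $\Gamma$ is infinite and not $2$-adic analytic.
\end{lemma}

\begin{proof}
Let $A=\mathbb{F}_2[[\Gamma]]=\Lambda/\mathfrak{r}$, where $\mathfrak{r}$ is the closed two-sided ideal generated by the $\rho_i-1$. Let $I$ be the augmentation ideal of $A$, put $b_n=\dim A/I^n$ for $n\ge1$ and $b_n=0$ for $n\le0$, and read $I^n=A$ for $n\le0$. The plan is to derive a recursive lower bound for $b_n$ from the beginning of a resolution.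

For $a,b\in\Lambda$ write $b=b_0+\sum_jb_jX_j$ with $b_0\in\mathbb{F}_2$, $b_j\in\Lambda$. Then $a(\rho_i-1)b=b_0\,a(\rho_i-1)+\sum_j a(\rho_i-1)b_jX_j$. Hence $\mathfrak{r}=\sum_i\Lambda(\rho_i-1)+\sum_j\mathfrak{r}X_j$: the right-hand side is compact, is contained in $\mathfrak{r}$, and contains the ideal generated algebraically by the $\rho_i-1$. Write $\rho_i-1=\sum_j\delta_{ij}X_j$ with $\delta_{ij}\in\mathfrak{m}^{d_i-1}$. Consider the homomorphisms of left $A$-modules
\[
A^r\xrightarrow{\ e_i\mapsto(\bar\delta_{ij})_j\ }A^d\xrightarrow{\ (a_j)\mapsto\sum_ja_j\bar X_j\ }A .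
\]
The composition is $0$, and the image of the second map is $I$. The sequence is exact at $A^d$: if $(\tilde a_j)\in\Lambda^d$ lifts an element of the kernel, then $\sum_j\tilde a_jX_j=\sum_ic_i(\rho_i-1)+\sum_js_jX_j$ with $c_i\in\Lambda$, $s_j\in\mathfrak{r}$. Comparing coefficients, we get $\tilde a_j=\sum_ic_i\delta_{ij}+s_j$.

For $n\ge1$ consider the induced map $(A/I^{n-1})^d\to A/I^n$. Its image $I/I^n$ has dimension $b_n-1$. Since $I^n=\sum_jI^{n-1}\bar X_j$, every element of its kernel has a lift $(a_j)\in A^d$ with $\sum_ja_j\bar X_j=0$, so the kernel is the image of $A^r$. As $I^{n-d_i}e_i$ goes to $(I^{n-1})^d$, the kernel has dimension at most $\sum_ib_{n-d_i}$. Hence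
\[
b_n-d\,b_{n-1}+\sum_ib_{n-d_i}\ge1\qquad(n\ge1).
\]
If $B(t)=\sum_{n\ge1}b_nt^n$ converged at $t_0$, multiplying by $t_0^n$ and summing would give $P(t_0)B(t_0)\ge t_0/(1-t_0)>0$. This is impossible, because $P(t_0)\le 0$ and $B(t_0)>0$. So $B$ diverges at $t_0<1$, and $b_n$ is not bounded by a polynomial in $n$. In particular $A$, and hence $\Gamma$, is infinite.

If $\Gamma$ were $2$-adic analytic, it would have an open uniform subgroup $V=\overline{\langle a_1\rangle}\cdots\overline{\langle a_m\rangle}$ (Lazard; see \cite{DDMS}). Expanding $a_k^{z}=\sum_e\binom ze(a_k-1)^e$ for $z\in\mathbb{Z}_2$, we see that the products $(a_1-1)^{e_1}\cdots(a_m-1)^{e_m}$ topologically span $\mathbb{F}_2[[V]]$. Those with $\sum e_k\ge n$ lie in the $n$-th power $I_V^n$ of the augmentation ideal, which is open, so $\dim\mathbb{F}_2[[V]]/I_V^n\le\binom{n-1+m}{m}$. Since $I_V^nA\subset I^n$ and $A$ is free of rank $(\Gamma:V)$ over $\mathbb{F}_2[[V]]$, we get $b_n\le(\Gamma:V)\binom{n-1+m}{m}$, a contradiction.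
\end{proof}

\begin{corollary}\label{cor:GS}
Let $\Gamma$ be a pro-$2$ group with $3\le d=d(\Gamma)<\infty$ and $r(\Gamma)\le d^2/4$. Then $\Gamma$ is infinite and not $2$-adic analytic.
\end{corollary}

\begin{proof}
In a minimal presentation all relators lie in $\Phi(F)$, so $\rho_i-1\in\mathfrak{m}^2$ and we may take $d_i=2$. For $t_0=2/d<1$ we get $P(t_0)= 1-2+4r(\Gamma)/d^2\le0$.
\end{proof}

\section{Two relators and three local relations}\label{sec:presentation}

We return to $G=G_{\mathbb{Q},S}$. In this section the quartic symbols play no role.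

By Kronecker--Weber, $G^{ab}$ is the maximal pro-$2$ quotient of $\mathbb{Z}_{p_1}^*\times\mathbb{Z}_{p_2}^*$. As $p_i-1$ is $4$ times an odd number, $G^{ab}=\operatorname{Gal}(K_1K_2/\mathbb{Q})\cong(\mathbb{Z}/4)^2$.

Let $\mathcal{G}_i$ be the maximal pro-$2$ quotient of $G_{\mathbb{Q}_{p_i}}$. Since $p_i$ is odd, $2$-extensions of $\mathbb{Q}_{p_i}$ are tamely ramified, and
\[
\mathcal{G}_i=\langle s,t\mid sts^{-1}=t^{p_i}\rangle\quad\text{(pro-2)},
\]
where $t$ generates the inertia group and $s$ lifts the Frobenius. A choice of a prime of $\mathbb{Q}_S$ above $p_i$ gives a homomorphism $\kappa_i:\mathcal{G}_i\to G$. The image of $\kappa_i(t)$ in $G^{ab}$ generates the inertia group at $p_i$: it generates $\operatorname{Gal}(K_i/\mathbb{Q})$ and acts trivially on $K_j$ for $j\ne i$. So $\kappa_1(t),\kappa_2(t)$ generate $G^{ab}$, hence $G$, and $d(G)=2$.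

Let $F$ be free pro-$2$ on $x_1,x_2$. Map $F\to G$ by $x_i\mapsto\kappa_i(t)$, with kernel $\mathcal{R}$. Let $y_i\in F$ lift $\kappa_i(s)$ and let $c\in F$ lift a complex conjugation. Then $\mathcal{R}$ contains
\[
r_i=y_ix_iy_i^{-1}x_i^{-p_i}=[y_i,x_i]\,x_i^{1-p_i}\quad(i=1,2)\qquad\text{and}\qquad c^2 .
\]

These are three relations, one for each place in $S$. The next lemma says that they generate all relations, and that Brauer reciprocity makes any one of them a consequence of the other two.

\begin{lemma}\label{lem:pres}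
We have $r_1r_2c^2\in\mathcal{R}^2[\mathcal{R},F]$, and $\mathcal{R}$ is the normal closure of any two of $r_1,r_2,c^2$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:ranks} to $K=\mathbb{Q}$ and $T=\{\infty,p_1,p_2\}$. If $\alpha$ represents an element of $V_T$, then all its valuations are even and $\alpha>0$, so $\alpha$ is a square. Thus $V_T$ is trivial, and $\lambda:H^2(G)\to\mathbb{F}_2^3$ is injective with image in the plane ``sum $=0$''.

For $\xi\in H^2(G)$ let $f_\xi\in\operatorname{Hom}(\mathcal{R}/\mathcal{R}^2[\mathcal{R},F],\mathbb{F}_2)$ correspond to it under \eqref{eq:trans}. We claim that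
\begin{equation}\label{eq:loc}
\lambda_{p_i}(\xi)=f_\xi(r_i)\quad(i=1,2),\qquad\lambda_\infty(\xi)=f_\xi(c^2).
\end{equation}
Let $F_i$ be free pro-$2$ on $s,t$, and let $\mathcal{R}_i=\ker(F_i\to\mathcal{G}_i)$, which is normally generated by $\rho=sts^{-1}t^{-p_i}$. We have $\mathcal{G}_i^{ab}\cong\mathbb{Z}_2\times\mathbb{Z}/4$. So $d(\mathcal{G}_i)=2$, and $\mathcal{G}_i$ is not free, because its abelianization has torsion. Hence $H^2(\mathcal{G}_i)\cong\mathbb{F}_2$ via $f\mapsto f(\rho)$. The inflation $H^2(\mathcal{G}_i)\to H^2(G_{\mathbb{Q}_{p_i}})\cong\mathbb{F}_2$ is injective: by the five-term sequence its kernel is the image of the $\mathcal{G}_i$-invariant homomorphisms $\ker(G_{\mathbb{Q}_{p_i}}\to\mathcal{G}_i)\to\mathbb{F}_2$, and a nonzero one would produce a pro-$2$ Galois extension of $\mathbb{Q}_{p_i}$ larger than the maximal one. So the inflation is an isomorphism. The map $F_i\to F$, $s\mapsto y_i$, $t\mapsto x_i$, lies over $\kappa_i$ and sends $\rho$ to $r_i$, so functoriality of transgression gives the first part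 of \eqref{eq:loc}. The second part follows in the same way from the presentation $\mathbb{Z}_2\to\mathbb{Z}/2=G_{\mathbb{R}}$ and the map $\mathbb{Z}_2\to F$, $1\mapsto c$.

By \eqref{eq:loc}, $f(r_1)+f(r_2)+f(c^2)=0$ for every $f$ in the full dual of $\mathcal{R}/\mathcal{R}^2[\mathcal{R},F]$. This is the first claim. Injectivity of $\lambda$ says that only $f=0$ vanishes on $r_1,r_2,c^2$, so these three elements generate $\mathcal{R}/\mathcal{R}^2[\mathcal{R},F]$. By the first claim any two of them do.
\end{proof}

\section{Fox derivatives and the rank of a subgroup}\label{sec:fox}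

We want to know $d(U)$ for an open subgroup $U\subset G$ that corresponds to a subfield of $K_1K_2$. The tool is the Fox calculus over the group ring of the finite quotient. Let $F$ be free pro-$2$ on $x_1,x_2$. Every $f\in F$ can be written uniquely as
\[
f-1=\partial_1f\,(x_1-1)+\partial_2f\,(x_2-1),\qquad\partial_jf\in\mathbb{F}_2[[F]].
\]
Let $q,q'\in\{1,2,4\}$. Let $F\to\mathbb{Z}/q\times\mathbb{Z}/q'$ send $x_1,x_2$ to the two standard generators, and let $H=H_{q,q'}$ be its kernel. We write $\bar f$ for the image of $f$ in the group ring of $\mathbb{Z}/q\times\mathbb{Z}/q'$ over $\mathbb{F}_2$. Since $1+x^q=(1+x)^q$ in characteristic $2$ for $q$ a power of $2$, this group ring is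
\[
B=B_{q,q'}=\mathbb{F}_2[X,Y]/(X^q,Y^{q'}),\qquad X=\bar x_1+1,\quad Y=\bar x_2+1 .
\]
Let $\mathfrak{n}=(X,Y)$, and let $D=D_{q,q'}:F\to B^2$ send $f$ to the image of $(\partial_1f,\partial_2f)$. From $fg-1=(f-1)+f(g-1)$ we get
\begin{equation}\label{eq:rules}
D(fg)=D(f)+\bar f\,D(g),\qquad D([f,g])=(1+\bar g)D(f)+(1+\bar f)D(g).
\end{equation}
The second formula uses $D(f^{-1})=\bar f^{-1}D(f)$ and the commutativity of $B$. If $D(f)=(a,b)$, then
\begin{equation}\label{eq:fund}
aX+bY=\bar f+1 .
\end{equation}
Moreover $D(x_1^q)=(1+\bar x_1+\dots+\bar x_1^{q-1},0)=(X^{q-1},0)$; likewise $D(x_2^{q'})=(0,Y^{q'-1})$; and $D([x_1,x_2])=(Y,X)$.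

\begin{lemma}\label{lem:fox}
\begin{enumerate}
\item[(a)] On $H$ the map $D$ is a homomorphism, and $D(fhf^{-1})=\bar fD(h)$ for $f\in F$, $h\in H$.
\item[(b)] $D(H)$ equals $Z=\{(a,b)\in B^2: aX+bY=0\}$, which has dimension $qq'+1$. Every element of $Z$ has the form
\[
u\,(X^{q-1},0)+v\,(0,Y^{q'-1})+g\,(Y,X)\qquad\text{with }u,v,g\in B.
\]
\item[(c)] If $\mathcal{R}\subset H$ is normal in $F$, then $D(\mathcal{R})$ is a $B$-submodule of $Z$, generated by $D$ of any set of normal generators of $\mathcal{R}$, and
\[
d(H/\mathcal{R})=qq'+1-\dim D(\mathcal{R}).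
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $\bar h=1$, then \eqref{eq:rules} gives $D(hh')=D(h)+D(h')$ and $D(fhf^{-1})=D(f)+\bar fD(h)+\bar f D(f^{-1})=\bar fD(h)$.

(b) By \eqref{eq:fund}, $D(H)\subset Z$, and by (a) $D(H)$ is a $B$-submodule. It contains $(X^{q-1},0)$, $(0,Y^{q'-1})$ and $(Y,X)$, because $x_1^q,x_2^{q'},[x_1,x_2]\in H$. Conversely let $(a,b)\in Z$. Lifting to $\mathbb{F}_2[X,Y]$ we have $aX+bY=X^qu+Y^{q'}v$, that is,
\[
(a+X^{q-1}u)\,X=(b+Y^{q'-1}v)\,Y .
\]
By unique factorization $a+X^{q-1}u=gY$ and $b+Y^{q'-1}v=gX$ for some $g$. So $(a,b)$ has the stated form, and $D(H)=Z$. The map $(a,b)\mapsto aX+bY$ sends $B^2$ onto $\mathfrak{n}$, of dimension $qq'-1$, so $\dim Z=2qq'-(qq'-1)=qq'+1$.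

(c) The first statement follows from (a), since $D$ is continuous with finite target. By (a) and (b), $D$ induces a surjection $H/\Phi(H)\to Z$. By Schreier's formula the subgroup $H$ of index $qq'$ in a free group of rank $2$ is free of rank $qq'+1=\dim Z$, so the surjection is an isomorphism. Hence $d(H/\mathcal{R})=\dim H/\mathcal{R}\,\Phi(H)=\dim Z/D(\mathcal{R})$.
\end{proof}

Part (c) shows why depth matters. Modulo $\Phi(H)$, a normal generator of $\mathcal{R}$ has up to $qq'$ conjugates and could lower the rank by that much. But if its image under $D$ lies in $\mathfrak{n}^kB^2$ with $k$ close to the top degree $q+q'-2$ of $B$, then the cyclic module it generates is small, because $\mathfrak{n}^{q+q'-1-k}$ annihilates it.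

\section{The relators when both symbols are \texorpdfstring{$+1$}{+1}}\label{sec:reciprocity}

From now on, except in Remark~\ref{rem:hyp},
\[
\left(\frac{p_1}{p_2}\right)_4=\left(\frac{p_2}{p_1}\right)_4=+1 .
\]
Let $A=B_{4,4}=\mathbb{F}_2[G^{ab}]$ and $D=D_{4,4}$. The ring $A$ is graded by degree, its monomials $X^aY^b$ with $a,b\le3$ form a basis, and $\mathfrak{n}^k$ is spanned by those of degree at least $k$.

\subsection*{The three derivatives}

Since $p_1$ is a fourth power modulo $p_2$, it splits completely in $K_2$. So the decomposition group of $p_1$ in $G^{ab}$ is the inertia group, and the image of $\kappa_1(s)$ in $G^{ab}$ is a power of that of $\kappa_1(t)$. Replacing $s$ by $st^j$ does not change the relation $sts^{-1}=t^{p_1}$. So we may assume that $\kappa_1(s)$ is trivial in $G^{ab}$, and in the same way that $\kappa_2(s)$ is. Then $y_1,y_2\in H_{4,4}$, and by Lemma~\ref{lem:fox}(b) we can fix $u_i,v_i,g_i\in A$ with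
\[
D(y_i)=(u_iX^3+g_iY,\ v_iY^3+g_iX).
\]
As $\bar y_i=1$, \eqref{eq:rules} gives $D([y_1,x_1])=X\,D(y_1)$. Since $x_1^{1-p_1}$ is an odd power of $x_1^4$, we have $D(x_1^{1-p_1})=D(x_1^4)=(X^3,0)$. Using $X^4=Y^4=0$, and arguing in the same way for $r_2$, we obtain
\begin{equation}\label{eq:Dr}
\begin{aligned}
D(r_1)&=(X^3+g_1XY,\ \ v_1XY^3+g_1X^2),\\
D(r_2)&=(u_2X^3Y+g_2Y^2,\ \ Y^3+g_2XY).
\end{aligned}
\end{equation}

Next, since $(p_i-1)/4$ is odd, $-1$ is not a fourth power modulo $p_i$. So complex conjugation acts on $K_i$ as the element of order $2$; in particular $K_i$ is imaginary. Hence $c=x_1^2x_2^2w$ with $w\in H_{4,4}$. Write $D(w)=(uX^3+gY,\ vY^3+gX)$ and $s_0=g(0)\in\mathbb{F}_2$. By \eqref{eq:rules},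
\[
D(c)=(X,0)+(1+X^2)(0,Y)+\bar c\,D(w)\equiv(X+s_0Y,\ Y+s_0X)\pmod{\mathfrak{n}^2A^2}.
\]
Also $1+\bar c=1+(1+X^2)(1+Y^2)=X^2+Y^2+X^2Y^2$. Therefore
\begin{equation}\label{eq:Dc}
D(c^2)=(1+\bar c)D(c)\equiv(X^2+Y^2)\,(X+s_0Y,\ Y+s_0X)\pmod{\mathfrak{n}^4A^2}.
\end{equation}

\subsection*{Reciprocity in low degrees}

Let $W=D(\mathcal{R})$. For $\rho\in\mathcal{R}$ and $f\in F$ we have $D(\rho^2)=0$ and $D([\rho,f])=(1+\bar f)D(\rho)\in\mathfrak{n}W$. So $D(\mathcal{R}^2[\mathcal{R},F])\subset\mathfrak{n}W$, and Lemma~\ref{lem:pres} gives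
\begin{equation}\label{eq:recip}
D(r_1)+D(r_2)+D(c^2)\in\mathfrak{n}W .
\end{equation}
If $W\subset\mathfrak{n}^kA^2$, then $\mathfrak{n}W\subset\mathfrak{n}^{k+1}A^2$, so the parts of degree $k$ on the left must cancel. We use this for $k=2$; the result shows that $W\subset\mathfrak{n}^3A^2$, and then we use it for $k=3$.

\begin{proposition}\label{prop:alpha}
We have $g_1(0)=g_2(0)=0$. Hence $W\subset\mathfrak{n}^3A^2$. Writing
\[
g_1\equiv\gamma_1X+\alpha_1Y,\qquad g_2\equiv\alpha_2X+\gamma_2Y\pmod{\mathfrak{n}^2},
\]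
with $\alpha_i,\gamma_i\in\mathbb{F}_2$, we have
\[
\alpha_1+\alpha_2=1 .
\]
\end{proposition}

\begin{proof}
By \eqref{eq:Dr} and Lemma~\ref{lem:pres}, $W$ is generated by elements of $\mathfrak{n}^2A^2$. So $\mathfrak{n}W\subset\mathfrak{n}^3A^2$. Since $D(c^2)\in\mathfrak{n}^3A^2$, the degree-$2$ part of \eqref{eq:recip} reads
\[
g_1(0)\,(XY,X^2)+g_2(0)\,(Y^2,XY)=0 .
\]
As $XY$ and $Y^2$ are independent, $g_1(0)=g_2(0)=0$.

By \eqref{eq:Dr} now $W\subset\mathfrak{n}^3A^2$ and $\mathfrak{n}W\subset\mathfrak{n}^4A^2$, so the degree-$3$ parts in \eqref{eq:recip} sum to zero. Their first coordinates are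
\begin{align*}
D(r_1):&\quad X^3+\gamma_1X^2Y+\alpha_1XY^2,\\
D(r_2):&\quad \alpha_2XY^2+\gamma_2Y^3,\\
D(c^2):&\quad X^3+s_0X^2Y+XY^2+s_0Y^3 .
\end{align*}
The coefficient of $XY^2$ gives $\alpha_1+\alpha_2+1=0$.
\end{proof}

The coefficient $\alpha_1$ records how $[[x_1,x_2],x_2]$ enters $y_1$: for $y=[[x_1,x_2],x_2]$ one has $D(y)=Y\,(Y,X)$, that is, $g=Y$. Similarly $\alpha_2$ records how $[[x_1,x_2],x_1]$ enters $y_2$. We do not determine $\alpha_1$ and $\alpha_2$ individually; we only need that they are different. The $1$ on the right-hand side is the cross term $Y^2\cdot X$ in \eqref{eq:Dc}. It is present because complex conjugation is nontrivial on both $K_1$ and $K_2$, which holds because $p_1\equiv p_2\equiv5\pmod8$.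

\begin{remark}\label{rem:hyp}
Both hypotheses are needed for the depth of the relators. Suppose for instance that $\left(\frac{p_2}{p_1}\right)_4=-1$. Then the Frobenius of $p_2$ in $K_1$ has order $2$, and after adjusting $s$ we have $y_2=x_1^2w'$ with $w'\in H_{4,4}$. Let $g_2$ be the coefficient of $(Y,X)$ in $D(w')$. Then $1+\bar y_2=X^2$ and $D(y_2)\equiv(X,0)+g_2(0)(Y,X)$ modulo $\mathfrak{n}^2A^2$, so
\[
D(r_2)=Y\,D(y_2)+X^2(0,1)+(0,Y^3)\equiv(XY,X^2)+g_2(0)(Y^2,XY)\pmod{\mathfrak{n}^3A^2}.
\]
This never lies in $\mathfrak{n}^3A^2$, so one degree of depth is lost.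
\end{remark}

\begin{remark}\label{rem:GS-direct}
With the depths just found, the inequality for $G$ itself does not quite hold. We have $y_i=x_1^{4a}x_2^{4b}z$ with $a,b\in\mathbb{Z}_2$ and $z\in[F,F]$, and $z\equiv[x_1,x_2]^e$ modulo $[F,[F,F]]$ for some $e\in\mathbb{Z}_2$. Applying $D$ modulo $\mathfrak{n}^2A^2$ gives $e\equiv g_i(0)=0\pmod 2$. Since $([x_1,x_2]-1)^2$ and $(x_j-1)^4$ lie in $\mathfrak{m}^4$, it follows that $y_i-1\in\mathfrak{m}^3$ and $r_i-1\in\mathfrak{m}^4$. With $d_1=d_2=4$ the polynomial of Lemma~\ref{lem:GS} is $P(t)=1-2t+2t^4$. It has its minimum on $(0,1)$ at $t=4^{-1/3}$, with value $1-\frac32\,4^{-1/3}$. The value is about $0.055$, and it is positive because $\left(\frac32\right)^3=\frac{27}8<4$. The inequality is missed narrowly, so we look at subgroups.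
\end{remark}

\section{Passing to subgroups}\label{sec:proof}

\subsection*{Index 4: one relation too many}

\begin{example}\label{ex:K1}
Take the field $K_1$, with $q=4$ and $q'=1$. Then $Y=0$ in $B_{4,1}=\mathbb{F}_2[X]/(X^4)$, the group $H$ has rank $5$, and $H/\mathcal{R}=\operatorname{Gal}(\mathbb{Q}_S/K_1)$. By \eqref{eq:Dr} the images of the two normal generators of $\mathcal{R}$ are
\[
D_{4,1}(r_1)=(X^3,\ g_1(X,0)\,X^2)=(X^3,\gamma_1X^3),\qquad D_{4,1}(r_2)=(0,0),
\]
where we used $g_1(0)=0$. The first element is killed by $X$. So although each relator could contribute four conjugates, all of them together span a space of dimension $1$, and $d(H/\mathcal{R})=5-1=4$. (With $g_1(0)=1$ the module would also contain $X\cdot(X^3,X^2+\gamma_1X^3)=(0,X^3)$ and the rank would be $3$.) Lemma~\ref{lem:ranks}(c) with $\nu=2$ gives the bound $5$ for the relation rank, while Corollary~\ref{cor:GS} needs $4$.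
\end{example}

Let us enlarge the field by $\sqrt{p_2}$. The free rank then grows from $5$ to $9$, whereas the top degree of the group ring grows only from $3$ to $4$. So a relator of degree $3$ is still within one step of the socle. To gain enough, we need one of the two relators to lie in the socle itself, and Proposition~\ref{prop:alpha} provides this for one of the two mirror-image fields.

\subsection*{Index 8: proof of Theorem \ref{thm:main}}

The setup is symmetric under exchange of the indices $1,2$ (which exchanges $X$ with $Y$ and the two coordinates of $A^2$). By Proposition~\ref{prop:alpha} one of $\alpha_1,\alpha_2$ is $0$, and we may assume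
\[
\alpha_2=0 .
\]
Let $M=K_1(\sqrt{p_2})$. It has degree $8$, lies in $K_1K_2$, and its Galois group over $\mathbb{Q}$ is $\mathbb{Z}/4\times\mathbb{Z}/2$ with generators the images of $x_1,x_2$. So we are in the situation of Lemma~\ref{lem:fox} with $q=4$, $q'=2$ and $H=H_{4,2}$, and $U=\operatorname{Gal}(\mathbb{Q}_S/M)=H/\mathcal{R}$. The group ring is $B=B_{4,2}=A/(Y^2)$, and $D_{4,2}$ is the reduction of $D$ modulo $Y^2$.

\emph{Claim: $\dim D_{4,2}(\mathcal{R})\le3$.} The top degree of $B$ is $4$, and $\mathfrak{n}^4B$ is spanned by $X^3Y$. Put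
\[
\Sigma=\mathfrak{n}^4B^2=\langle(X^3Y,0),\,(0,X^3Y)\rangle .
\]
By Lemmas \ref{lem:pres} and \ref{lem:fox}(c), $D_{4,2}(\mathcal{R})$ is the $B$-module generated by the images of $r_1$ and $r_2$.
\begin{itemize}
\item Reducing \eqref{eq:Dr} modulo $Y^2$ gives $D_{4,2}(r_2)=(u_2X^3Y,\ g_2XY)$. Here $g_2\equiv\gamma_2Y\pmod{\mathfrak{n}^2}$, since $g_2(0)=\alpha_2=0$. As $Y\cdot XY=0$ in $B$, we get $g_2XY\in\mathfrak{n}^4B$. Hence $D_{4,2}(r_2)\in\Sigma$.
\item By Proposition~\ref{prop:alpha}, $D_{4,2}(r_1)\in\mathfrak{n}^3B^2$, so $\mathfrak{n}\,D_{4,2}(r_1)\subset\Sigma$.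
\end{itemize}
Thus $D_{4,2}(\mathcal{R})\subset\mathbb{F}_2\,D_{4,2}(r_1)+\Sigma$, which has dimension at most $3$.

\emph{Conclusion.} By Lemma~\ref{lem:fox}(c), $d(U)=9-\dim D_{4,2}(\mathcal{R})\ge6$. The field $M$ is totally complex, because it contains the imaginary abelian field $K_1$, and it has $\nu=4$ complex places. By \eqref{eq:subgroup}, $U=G_{M,T}$ with $T$ the set of primes of $M$ above $p_1,p_2$. Lemma~\ref{lem:ranks}(c) gives $r(U)\le d(U)+3$. For $d\ge6$ we have $(d-2)^2\ge16$, which is the inequality $d+3\le d^2/4$. Corollary~\ref{cor:GS} shows that $U$ is infinite and not $2$-adic analytic. Since $U$ is open in $G_{\mathbb{Q},S}$, the same holds for $G_{\mathbb{Q},S}$. \qed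

\begin{remark}
The relation $\alpha_1+\alpha_2=1$ is used at exactly one place, to arrange $\alpha_2=0$. If $\alpha_2=1$, then the second coordinate of $D_{4,2}(r_2)$ is $X^2Y$ modulo $\mathfrak{n}^4B$. The same count for $M=K_1(\sqrt{p_2})$ then only gives $\dim D_{4,2}(\mathcal{R})\le4$, that is, $d(U)\ge5$. For $d=5$ the bound $r\le8$ exceeds $d^2/4=25/4$.
\end{remark}

\section{A second proof for \texorpdfstring{$(5,101)$}{(5,101)}}\label{sec:second}

For $p_1=5$ the field $K_1$ is $K=\mathbb{Q}(\zeta)$ with $\zeta=\zeta_5$, and Example~\ref{ex:K1} gives $d=4$ and $r\le5$ for $\Gamma=\operatorname{Gal}(\mathbb{Q}_S/K)$. For $(5,101)$ we recompute these numbers directly and then close the gap of one relation over $K$ itself: cup products show that all but at most three of the relators can be chosen of degree at least $3$. The argument uses only Sections \ref{sec:ranks} and \ref{sec:GS} and one fact about cup products.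

\subsection*{Arithmetic of $K$}
The field $K$ has class number $1$, and its units are generated by $-\zeta$ and $\varepsilon=\frac{1+\sqrt5}2=-(\zeta^2+\zeta^3)$. Let
\[
\pi=1+2\zeta^2-2\zeta^3,\qquad\eta=\zeta+\zeta^{-1}.
\]
Then $\pi\bar\pi=1-4(\zeta^2-\zeta^3)^2=1-4(\eta-2)=9-4\eta$. The conjugates of $\eta$ have sum $-1$ and product $-1$, so $N\pi=81+36-16=101$. Moreover $\varepsilon^3=1+2\varepsilon=1-2\zeta^2-2\zeta^3$, hence $\pi-\varepsilon^3=4\zeta^2$ and
\[
a_0:=\pi\varepsilon^{-3}\equiv1\pmod4 .
\]
Let $\sigma(\zeta)=\zeta^2$, $a_i=\sigma^i(a_0)$ and $P_i=(a_i)$ for $i\in\mathbb{Z}/4$. Since $101\equiv1\pmod5$, the $P_i$ are the four distinct primes of $K$ above $101$. Since $a_i\equiv1\pmod4$, the extension $K(\sqrt{a_i})/K$ is unramified at $2$, so it is ramified exactly at $P_i$.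

Modulo $P_0$ we have $\zeta\equiv-6$, $\zeta^2\equiv36$, $\zeta^3\equiv-14$, $\zeta^4\equiv-17$: indeed $(-6)^5=-7776\equiv1\pmod{101}$, and $\zeta\mapsto-6$ sends $\pi$ to $1+2\cdot36+2\cdot14=101\equiv0$. The conjugates $-(\zeta^2+\zeta^3)$ and $-(\zeta+\zeta^4)$ of $\varepsilon$ reduce to $-22$ and $23$. Both are squares modulo $101$:
\[
\left(\tfrac{23}{101}\right)=\left(\tfrac{9}{23}\right)=1,\qquad
\left(\tfrac{-22}{101}\right)=\left(\tfrac{2}{101}\right)\left(\tfrac{11}{101}\right)=(-1)\left(\tfrac{2}{11}\right)=1 .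
\]
Hence $\left(\frac{a_j}{P_0}\right)=\left(\frac{\sigma^j\pi}{P_0}\right)$ for $j\ne0$. Modulo $P_0$,
\begin{align*}
\sigma\pi&=1+2\zeta^4-2\zeta\equiv1-34+12\equiv80,\\
\sigma^2\pi&=1+2\zeta^3-2\zeta^2\equiv1-28-72\equiv2,\\
\sigma^3\pi&=1+2\zeta-2\zeta^4\equiv1-12+34=23 .
\end{align*}
The Legendre symbols modulo $101$ are $\left(\frac{80}{101}\right)=\left(\frac5{101}\right)=1$, $\left(\frac2{101}\right)=-1$ and $\left(\frac{23}{101}\right)=1$. So among $j=1,2,3$ we have $\left(\frac{a_j}{P_0}\right)=-1$ only for $j=2$. Applying $\sigma^i$ we get, for $i\ne j$,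
\begin{equation}\label{eq:residues}
\left(\frac{a_j}{P_i}\right)=-1\iff j=i+2 .
\end{equation}

\subsection*{Ranks and cup products}
Let $\mathfrak{p}=(1-\zeta)$ and $T=\{P_0,P_1,P_2,P_3,\mathfrak{p}\}$, the set of primes of $K$ above $5$ and $101$. By \eqref{eq:subgroup}, $\Gamma=G_{K,T}$. As the class number is $1$, $V_T$ is represented by units that are squares at all places of $T$, and the units modulo squares are generated by $-1$ and $\varepsilon$, because $\zeta=(\zeta^3)^2$. The unit $-1$ is a square at all of $T$, because $101$ and $5$ are $\equiv1\pmod4$. On the other hand $\varepsilon\equiv-2\equiv3\pmod{\mathfrak{p}}$ is a nonsquare in $\mathbb{F}_5$, and so is $-\varepsilon$. Thus $V_T=\{\pm1\}$ has dimension $1$, and Lemma~\ref{lem:ranks} with $\nu=2$ gives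
\[
d(\Gamma)=5-2+1=4,\qquad r(\Gamma)\le5 .
\]
The characters $\chi_i$ of $K(\sqrt{a_i})/K$ are ramified at different places, so they form a basis of $H^1(\Gamma)$. The local components of their cup products are as follows.
\begin{itemize}
\item At $\mathfrak{p}$ all $\chi_i$ are unramified, so all components vanish.
\item $\chi_i\cup\chi_i$ is, in $H^2(G_K)$, the cup product of $\chi_i$ with the character of $K(\sqrt{-1})$. It vanishes at all of $T$, because $-1$ is a square there.
\item For $i\ne j$, $\chi_i\cup\chi_j$ can be nonzero only at $P_i$, where it is given by $\left(\frac{a_j}{P_i}\right)$, and at $P_j$, where it is given by $\left(\frac{a_i}{P_j}\right)$. By \eqref{eq:residues} both components are nonzero if $j=i+2$, and both vanish otherwise.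
\end{itemize}
Let $C\subset H^2(\Gamma)$ be the span of all cup products. Then $\lambda(C)$ is spanned by the images of $\chi_0\cup\chi_2$ and $\chi_1\cup\chi_3$ and has dimension $2$. By Lemma~\ref{lem:ranks}(a), $k=\dim C\le2+\dim V_T=3$.

\subsection*{Conclusion}
Let $\Gamma=F/\mathcal{R}$ be a minimal presentation, with $F$ free on $x_1,\dots,x_4$. By \cite[Prop.~3.9.13]{NSW}, if $\rho\in\mathcal{R}$ is annihilated by all $f_\xi$ with $\xi\in C$, then all exponents of the squares $x_j^2$ and the commutators $[x_j,x_l]$ in $\rho$ are even, that is, $\rho\in\Phi(F)^2[\Phi(F),F]$. For such $\rho$ we have $\rho-1\in\mathfrak{m}^3$. The annihilator of $C$ in $\mathcal{R}/\mathcal{R}^2[\mathcal{R},F]$ has dimension $r-k$, where $r=r(\Gamma)$. Extending a basis of this annihilator to a basis of $\mathcal{R}/\mathcal{R}^2[\mathcal{R},F]$ and lifting, we get normal generators of $\mathcal{R}$ of which $k\le3$ have degree at least $2$ and $r-k$ have degree at least $3$. So in Lemma~\ref{lem:GS}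
\[
P\left(\tfrac12\right)=1-2+\frac k4+\frac{r-k}8=-1+\frac{r+k}8\le-1+\frac{5+3}8=0,
\]
and $\Gamma$ is infinite. Hence $G_{\mathbb{Q},S}$ is infinite for $(5,101)$. \qed

\begin{thebibliography}{9}
\bibitem{tame} \emph{Tame Pro-$p$ Galois Groups:},
\url{http://emis.maths.tcd.ie/EMIS/journals/SC/2005/11/pdf/smf_sem-cong_11_111-124.pdf}.

\bibitem{DDMS} Dixon, du Sautoy, Mann, Segal, \emph{Analytic pro-$p$ groups}.

\bibitem{NSW} Neukirch, Schmidt, Wingberg, \emph{Cohomology of Number Fields}.
\end{thebibliography}

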